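# Cantor sets and irrationals with unique midpoints in Hilbert and Euclidean spaces

## 1. Metrics with unique midpoints, and the spaces $2^{\mathbb N}$ and $\mathbb N^{\mathbb N}$

Throughout, $\mathbb N=\{1,2,\dots\}$.

**Definition (midpoint, UMP).** Let $(X,\rho)$ be a metric space and $x\neq y$ in $X$. A midpoint of $x,y$ is a point $p\in X$ with $\rho(x,p)=\rho(y,p)$. The space $(X,\rho)$ has the unique midpoint property (UMP) if every pair of distinct points has exactly one midpoint in $X$. A metrizable space has UMP if it admits a compatible metric with UMP.

A midpoint is only asked to be equidistant; nothing says that it lies "between" the two points. The three vertices of an equilateral triangle have UMP: the midpoint of two vertices is the third one. A two-point space does not have UMP, because neither point is equidistant from both. The line $\mathbb R$ has UMP, with midpoint $\frac{x+y}2$, and so does $\mathbb Q$. The plane $\mathbb R^2$ does not: two points have a whole line of midpoints.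

**Definition (countable powers).** For a discrete space $D$, the space $D^{\mathbb N}$ carries the product topology. Its basic open sets are the cylinders $[w]$, consisting of all sequences that begin with the finite word $w$. A sequence of points converges iff each coordinate is eventually constant with the right value.

For example, $2^{\mathbb N}$ (with $2=\{0,1\}$) is the Cantor set, and $\mathbb N^{\mathbb N}$ is homeomorphic to the space of irrational numbers. In $\mathbb N^{\mathbb N}$ the points $(k,1,1,1,\dots)$, $k\in\mathbb N$, form a sequence without a convergent subsequence, so $\mathbb N^{\mathbb N}$ is not compact.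

**Definition (Polish, zero-dimensional, $G_\delta$).** A space is Polish if it is separable and completely metrizable. It is zero-dimensional if it has a base of sets that are both open and closed. A $G_\delta$ set is a countable intersection of open sets.

For example, cylinders are open and closed, so $D^{\mathbb N}$ and all its subspaces are zero-dimensional. The complement of a countable set in a metrizable space is a $G_\delta$. I use these textbook facts: a subspace of a Polish space is Polish iff it is a $G_\delta$; in a Polish space a countable intersection of dense open sets is dense (Baire); and two characterizations, Theorems 7.4 and 7.7 in Kechris, *Classical Descriptive Set Theory*.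

* Brouwer: every nonempty compact metrizable zero-dimensional space without isolated points is homeomorphic to $2^{\mathbb N}$.
* Alexandrov–Urysohn: every nonempty Polish zero-dimensional space all of whose compact subsets have empty interior is homeomorphic to $\mathbb N^{\mathbb N}$.

For example, $D^{\mathbb N}\cong 2^{\mathbb N}$ for every finite $D$ with at least two points, by Brouwer.

**Definition (Hilbert spaces).** For a set $S$, $\ell^2(S)$ is the real Hilbert space with orthonormal basis $(e_s)_{s\in S}$. For a cardinal $\kappa$, $\ell^2(\kappa)$ is the one with $|S|=\kappa$, and $\ell^2=\ell^2(\aleph_0)$ is the separable infinite-dimensional one, also written $\mathbb R^\infty$. Every Hilbert space of density at most $\kappa$ (with $\kappa$ infinite) embeds isometrically in $\ell^2(\kappa)$.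

For example, $\|e_s-e_t\|=\sqrt2$ for $s\ne t$, so $e_1,e_2,e_3$ are the vertices of an equilateral triangle, a three-point set with UMP.

## 2. Unique midpoints for an inherited norm metric: three theorems

M. Ito, H. Ohta and J. Ono showed that $D^{\mathbb N}$ has UMP for every discrete $D$ with $|D|\le\mathfrak c$. In particular $2^{\mathbb N}$ and $\mathbb N^{\mathbb N}$ have compatible metrics with UMP, but the metric in that proof is not intuitive. On the other hand, the metrics that these spaces inherit in the usual way from $\mathbb R$ do not have UMP. In the middle-thirds Cantor set the pair $0,1$ has no midpoint, since $\frac12$ was removed. Among the irrationals the pair $\sqrt2,-\sqrt2$ has none.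

The survey "Unique Midpoint Property In Metrizable Spaces: A Survey" (http://www.math.shimane-u.ac.jp/memoir/38/KITAI.pdf) therefore asks: is there a subspace $X$ of some $\mathbb R^n$, or of the Hilbert space $\mathbb R^\infty$, that is homeomorphic to $2^{\mathbb N}$ or $\mathbb N^{\mathbb N}$ and has UMP for the metric induced by the usual metric of $\mathbb R^n$ or $\mathbb R^\infty$?

The answer is yes, for both spaces and in both settings.

**Theorem 1.** Let $D$ be a discrete space with $2\le|D|\le\mathfrak c$ and let $\kappa=\max(\aleph_0,|D|)$. Then $\ell^2(\kappa)$ contains a subspace homeomorphic to $D^{\mathbb N}$ whose norm metric has UMP. In particular $\ell^2$ contains such copies of $2^{\mathbb N}$ and of $\mathbb N^{\mathbb N}$. Conversely, if $D^{\mathbb N}$ has UMP then $|D|\le\mathfrak c$.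

**Theorem 2.** For every $n\ge65$, $\mathbb R^n$ contains a subspace homeomorphic to $2^{\mathbb N}$, and one homeomorphic to $\mathbb N^{\mathbb N}$, whose Euclidean metric has UMP.

**Theorem 3.** If $X\subset\mathbb R$ is Polish, $|X|\ge2$, and the usual metric on $X$ has UMP, then $X$ is an interval. In particular $X$ is not homeomorphic to $2^{\mathbb N}$ or $\mathbb N^{\mathbb N}$.

The dimensions $2\le n\le64$ are not decided here. We start with the line, where there is only one candidate for a midpoint.

## 3. Midpoint-closed subsets of the line

**Proof of Theorem 3.** The only real number equidistant from $x\ne y$ is $\frac{x+y}2$. So UMP for $X\subset\mathbb R$ says exactly that $X$ is closed under $(x,y)\mapsto\frac{x+y}2$.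

**Step 1: the closure is an interval.** Let $J=\overline X$. Taking limits, $J$ is also closed under midpoints. Suppose $x<z<y$ with $x,y\in J$ and $z\notin J$. Since $J$ is closed, $\alpha=\max(J\cap[x,z])$ and $\beta=\min(J\cap[z,y])$ exist, $\alpha<z<\beta$, and $(\alpha,\beta)\cap J=\emptyset$. But $\frac{\alpha+\beta}2\in J\cap(\alpha,\beta)$, a contradiction. So $J$ is convex, and it is nondegenerate since $|X|\ge2$.

**Step 2: every interior point of $J$ is in $X$.** This is where Polishness enters. Since $X$ is Polish, it is a $G_\delta$, dense in $J$. Let $p\in\operatorname{int}J$ and choose $\varepsilon>0$ with $O=(p-\varepsilon,p+\varepsilon)\subset J$. The set $X\cap O\setminus\{p\}$ is a dense $G_\delta$ in $O$, and so is its image under the reflection $x\mapsto2p-x$, which maps $O$ to itself. By Baire the two sets share a point $x$. Then $x$ and $2p-x$ lie in $X$, they are distinct because $x\neq p$, and their midpoint is $p$. So $p\in X$.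

Hence $\operatorname{int}J\subset X\subset J$ and $X$ is a nondegenerate interval. It is connected with more than one point, while $2^{\mathbb N}$ and $\mathbb N^{\mathbb N}$ have no connected subsets with more than one point. $\square$

The example $\mathbb Q$ shows that Polishness cannot be dropped.

## 4. Triangles, products of triangles, and $\mathbb F_3$

The smallest nontrivial example was the equilateral triangle. Label its vertices by the field $\mathbb F_3$. The midpoint of $x\neq y$ is the third element, and since the three elements sum to $0$, this is
$$p=-(x+y).$$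
In characteristic $3$ we have $-1=\frac12$, so $p=\frac{x+y}2$: the triangle is the line over $\mathbb F_3$ with its algebraic midpoint. The Cantor set is $\mathbb F_3^{\mathbb N}$, a product of triangles. It is natural to try to give $\mathbb F_3^{\mathbb N}$ a metric whose midpoint is again $-(x+y)$.

**First attempt: one triangle per coordinate.** Put the triangle of coordinate $j$ in its own orthogonal plane, scaled by $2^{-j}$. Up to a constant factor this gives
$$d(x,y)^2=\sum_j4^{-j}\,\mathbf 1[x_j\ne y_j].$$
The weights $4^{-j}$ decrease so fast that the value of the sum reveals each indicator. So $d(x,p)=d(y,p)$ iff for every $j$ we have $x_j\ne p_j\Leftrightarrow y_j\neq p_j$. In coordinates where $x_j\ne y_j$ this forces $p_j$ to be the third element, as desired. In coordinates where $x_j=y_j$ it says nothing, and there the attempt breaks: already in $\mathbb F_3^2$ the pair $(0,0),(0,1)$ has the three midpoints $(0,2),(1,2),(2,2)$.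

**What is missing, in $\mathbb F_3^2$.** The metric tests the differences $g=x-p$ and $h=y-p$ only through the question "is this coordinate zero?". Ask the same question about the mixed functionals as well:
$$z_1,\quad z_2,\quad z_1+z_2,\quad z_1-z_2 .$$
A nonzero $g\in\mathbb F_3^2$ is killed by exactly one of the four. For $\pm(1,0)$ it is $z_2$; for $\pm(0,1)$ it is $z_1$; for $\pm(1,-1)$ it is $z_1+z_2$; for $\pm(1,1)$ it is $z_1-z_2$. The vector $0$ is killed by all four. So the pattern of zeros determines $g$ exactly up to sign. With the metric $d^2=\sum_{j=1}^44^{-j}\mathbf 1[\chi_j(x-y)\ne0]$, where $\chi_1,\dots,\chi_4$ are these functionals, $p$ is a midpoint of $x\ne y$ iff $x-p=\pm(y-p)$. The plus sign is impossible, and the minus sign means $p=-(x+y)$. This is a nine-point space with UMP.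

The sign ambiguity is what is needed: it is the reflection through $p$ that exchanges $x$ and $y$. So the plan is to test differences against all functionals with finite support.

## 5. Copies of $D^{\mathbb N}$ in $\ell^2(\kappa)$

**Proof of Theorem 1.**

**Step 1: turn $D^{\mathbb N}$ into an $\mathbb F_3$-vector space.** If $D$ is finite, then $D^{\mathbb N}\cong2^{\mathbb N}\cong\mathbb F_3^{\mathbb N}$ by Brouwer, so we may take $D=\mathbb F_3$, placed in $\mathbb F_3^{\mathbb N}$ via the first coordinate. If $D$ is infinite, note that $\mathbb F_3^{\mathbb N}$ has cardinality $\mathfrak c$, and a vector space over a finite field with infinite basis $B$ has cardinality $|B|$, so $\dim\mathbb F_3^{\mathbb N}=\mathfrak c$. Choose $|D|$ linearly independent vectors; their span has cardinality $|D|$. Identify $D$, as a set, with this span and keep the discrete topology on it. (For countable $D$ one can take the finitely supported sequences.)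

Now $G=D^{\mathbb N}$, with the product of the discrete topologies, is a topological group. Algebraically it is a subspace of $\mathbb F_3^{\mathbb N\times\mathbb N}$: write $g=(g_m(n))_{m,n}$ with $g_m\in D$.

**Step 2: choose countably many tests.** Let $K_1,K_2,\dots$ enumerate the following countable family of subgroups of $G$:

* the kernels of all functionals $\chi(g)=\sum_{m,n}\chi_{m,n}\,g_m(n)$, where $(\chi_{m,n})$ is a finitely supported family in $\mathbb F_3$;
* the subgroups $L_n=\{g:g_1=\dots=g_n=0\}$, $n\in\mathbb N$.

The kernels will determine midpoints, and the $L_n$ will ensure the correct topology. Membership in each $K_j$ depends on finitely many coordinates $g_m\in D$, so each $K_j$ is open.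

**Step 3: the tests determine an element up to sign.**

**Lemma 1.** If $g,h\in G$ satisfy $g\in K_j\Leftrightarrow h\in K_j$ for all $j$, then $h=\pm g$. Conversely, $g$ and $-g$ lie in the same $K_j$.

*Proof.* The converse holds because the $K_j$ are subgroups. Write $g(\alpha)$ for the entries of $g$, $\alpha\in\mathbb N\times\mathbb N$. If $g=0$, then all coordinate functionals vanish at $g$, hence at $h$, so $h=0$. Otherwise choose $\alpha$ with $g(\alpha)\ne0$. The functional $z\mapsto z(\alpha)$ does not vanish at $g$, so $h(\alpha)\neq0$. For any $\beta$, the functional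
$$z\mapsto g(\alpha)z(\beta)-g(\beta)z(\alpha)$$
has finite support and vanishes at $g$, hence at $h$. So $h(\beta)=\sigma g(\beta)$ with $\sigma=h(\alpha)/g(\alpha)\in\{1,-1\}$, which does not depend on $\beta$. Thus $h=\sigma g$. $\square$

**Step 4: embed.** Let $\mathcal H=\bigoplus_j\ell^2(G/K_j)$. The kernels have index at most $3$ and $|G/L_n|=|D|^n\le\kappa$, so $\mathcal H$ has density at most $\kappa$ and sits inside $\ell^2(\kappa)$. Define
$$f:G\to\mathcal H,\qquad f(x)=\bigl(2^{-j}e_{x+K_j}\bigr)_j .$$
In the $j$-th summand, $f(x)$ and $f(y)$ agree if $x-y\in K_j$, and otherwise they are $2^{-j}$ times two different basis vectors. Hence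
$$\|f(x)-f(y)\|^2=2\sum_j4^{-j}\,\mathbf 1[x-y\notin K_j].\tag{1}$$

**Step 5: $f$ is a homeomorphism onto its image.** If $x_k\to x$, then for each $j$ we have $x_k-x\in K_j$ eventually, since $K_j$ is open. So each term of (1) is eventually $0$, and since the tails of $\sum4^{-j}$ are small, $\|f(x_k)-f(x)\|\to0$. Conversely, if $\|f(x_k)-f(x)\|\to0$, then each term of (1) is eventually $0$. In particular, for each $n$ eventually $x_k-x\in L_n$, which says $x_k\to x$. Finally, $f(x)=f(y)$ forces $x-y\in\bigcap_nL_n=\{0\}$.

**Step 6: UMP.** Let $x\ne y$ in $G$. If two families $(t_j),(t_j')$ in $\{0,1\}$ first differ at $j$, then $\sum4^{-m}t_m$ and $\sum4^{-m}t'_m$ differ by at least $4^{-j}-\sum_{m>j}4^{-m}=\frac23\,4^{-j}>0$. So the sum in (1) determines all its indicators. Hence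
$$\|f(x)-f(p)\|=\|f(y)-f(p)\|\iff x-p\text{ and }y-p\text{ lie in the same }K_j\iff x-p=\pm(y-p),$$
the last step by Lemma 1. The plus sign would give $x=y$. The minus sign means $2p=x+y$, i.e. $p=-(x+y)$, exactly one point of $G$. So $f(G)$ has UMP.

For $|D|\le\aleph_0$ we have $\kappa=\aleph_0$, which gives the copies of $2^{\mathbb N}$ and $\mathbb N^{\mathbb N}$ in $\ell^2$.

**Step 7: the converse.** Let $(X,\rho)$ have UMP and let $p\ne q$ be in $X$. If $x\ne y$ satisfied $\rho(p,x)=\rho(p,y)$ and $\rho(q,x)=\rho(q,y)$, then $p$ and $q$ would be two midpoints of $x,y$. So $x\mapsto(\rho(p,x),\rho(q,x))\in\mathbb R^2$ is injective and $|X|\le\mathfrak c$. With $X=D^{\mathbb N}$ we get $|D|\le|D^{\mathbb N}|\le\mathfrak c$. (If $|D|\le1$ there is nothing to prove.) $\square$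

**Remark (the Cantor set in one formula).** For $G=\mathbb F_3^{\mathbb N}$, let $\chi_1,\chi_2,\dots$ enumerate the continuous homomorphisms $G\to\mathbb F_3$. The kernel of such a homomorphism is open, so it contains all sequences that vanish in the first $n$ coordinates, for some $n$; thus these homomorphisms are exactly the finitely supported functionals, and there are countably many. With $\omega=e^{2\pi i/3}$, the set
$$\{(2^{-j}\omega^{\chi_j(x)})_j: x\in\mathbb F_3^{\mathbb N}\}\subset\ell^2(\mathbb C)$$
is a Cantor set with UMP. Indeed $|\omega^s-\omega^t|^2=3$ for $s\ne t$ in $\mathbb F_3$, so squared distances are $3\sum4^{-j}\mathbf 1[\chi_j(x-y)\ne0]$, and Step 6 applies. The map is continuous and injective on a compact space, hence an embedding, and the $L_n$ are not needed.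

**Where this stops in finite dimension.** Each test used its own direction. In the last formula the functions $x\mapsto\omega^{\chi_j(x)}$ are distinct homomorphisms into $\mathbb C^\times$, hence linearly independent (Dedekind). If the set lay in a finite-dimensional subspace, its coordinate functions would span a finite-dimensional space of functions on $G$, and they do not. So this set lies in no finite-dimensional subspace, and $\mathbb R^n$ needs a different construction.

## 6. Spheres, clusters, and prescribed inner products

In $\mathbb R^n$ the midpoints of $x,y\in X$ are the points of $X$ on a hyperplane, the perpendicular bisector. If all of $X$ lies on a sphere of radius $R$ about $0$, then $|x-p|^2=2R^2-2\langle x,p\rangle$, so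
$$|x-p|=|y-p|\iff\langle x,p\rangle=\langle y,p\rangle.\tag{2}$$
So we need to prescribe inner products, and Gram matrices do that. The plan is to build $X$ from finitely many clusters $X_i=\{x_i(a):a\in C\}$, $i\in I$, all parametrized by the same space $C$, with $C\cong2^{\mathbb N}$ or $C\cong\mathbb N^{\mathbb N}$, and to prescribe
$$\langle x_i(a),x_k(c)\rangle=B_{ik}(a,c)\qquad(i\ne k).$$
If $B_{ik}(a,c)=v(a)^TM_{ik}v(c)$ with $v(a)\in\mathbb R^3$, only finitely many dimensions are needed. Three decisions make the midpoint count possible.

*Which cluster supplies the midpoint?* Each edge $\{i,k\}$ of the complete graph on $I$ gets an integer constant, and $B_{ik}$ stays within $\frac14$ of it. Then $x\in X_i$ and $y\in X_j$, $i\ne j$, can have a midpoint in a third cluster $X_l$ only if $\{l,i\}$ and $\{l,j\}$ have the same constant. We want this for exactly one $l$. That is finite combinatorics (Section 7).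

*Which point of that cluster?* Suppose $l=k$ is the right cluster for $i,j$. A first guess is $B_{ik}(a,c)=\text{const}+\varphi(a)+\psi(c)$ with real functions $\varphi,\psi$ on $C$. Then the equation $B_{ik}(a,c)=B_{jk}(b,c)$ reads $\varphi(a)=\varphi(b)$. It does not involve $c$, so all $c$ solve it or none does. The parameter $c$ must enter with a coefficient that depends on the edge: $\text{const}+\varphi(a)+\gamma h(c)$ against $\text{const}+\varphi(b)+\gamma'h(c)$ gives
$$h(c)=\frac{\varphi(b)-\varphi(a)}{\gamma-\gamma'}.$$
This must have exactly one solution $c\in C$, for all $a,b$. The choice $h=\varphi\ge0$ is hopeless: whenever the right side is negative there is no solution. So we use two number systems on the same parameter: $\varphi$ has digits $0,1$, and $h$ has as digits all the quotients of differences of such digits. In a base so sparse that no carrying occurs, the equation is solved digit by digit (Section 9).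

*What about two points of one cluster?* They must get their midpoint from a separate type of edge, and a cluster must not contain midpoints of its own pairs. The last point is arranged by an extra large coordinate (Section 11).

## 7. A difference set in $\mathbb Z_{13}$

**Definition (perfect difference set).** $\Delta\subset\mathbb Z_N$ is a perfect difference set if every nonzero residue is $\delta-\delta'$ for exactly one ordered pair $(\delta,\delta')\in\Delta^2$.

For example, $\{1,2,4\}\subset\mathbb Z_7$: the differences are $\pm1,\pm3,\pm2$. Given $i\neq j$, write $i-j=\delta-\delta'$ in the unique way. Then $k=i-\delta=j-\delta'$ is the unique $k$ with $i-k,j-k\in\Delta$. So a perfect difference set assigns to each pair $i\ne j$ exactly one index $k(i,j)$, which is what we want.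

Why not use $\mathbb Z_7$? There $-\Delta=\{6,5,3\}$, so $\Delta\cup-\Delta$ contains all nonzero residues: every edge $\{i,k\}$ has the form $\{k+\delta,k\}$ and is used up for pairs in different clusters. If every edge then carries a formula $\text{const}+\varphi(a)+\gamma h(c)$ with $\gamma\ne0$ and $\varphi,h$ injective, two points of one cluster have inner products with $p$ that differ by $\varphi(a)-\varphi(b)$ or $\gamma(h(a)-h(b))$, never $0$: they have no midpoint in another cluster. We want some edges left over.

Take $I=\mathbb Z_{13}=\{0,1,\dots,12\}$ and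
$$\Delta=\{1,2,4,10\}.$$
The differences are $2-1=1$, $4-1=3$, $10-1=9$, $4-2=2$, $10-2=8$, $10-4=6$ and their negatives $12,10,4,11,5,7$. These are the twelve nonzero residues, each once. So for $i\ne j$ there is exactly one $k=:k(i,j)$ with $i-k\in\Delta$ and $j-k\in\Delta$, and $k\ne i,j$ since $0\notin\Delta$. Moreover $-\Delta=\{12,11,9,3\}$ is disjoint from $\Delta$, and $\Delta\cup-\Delta=\{\pm1,\pm2,\pm3,\pm4\}$. The remaining differences are $\pm5$ and $\pm6$. So every edge $\{i,k\}$, $i\ne k$, is of exactly one type:

* type 1: $i=k+\delta$ with $\delta\in\Delta$, for exactly one ordering of the edge; then $k$ is called the apex, and the edge gets the constant $1+k$;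
* type 2: $\{i,i+5\}$, with constant $14+i$;
* type 3: $\{i,i+6\}$, with constant $27+i$.

In types 2 and 3 the edge determines $i$, because $5\ne-5$ and $6\neq-6$ in $\mathbb Z_{13}$. In the constants, indices are read as integers in $\{0,\dots,12\}$, so type 1 uses $1,\dots,13$, type 2 uses $14,\dots,26$, and type 3 uses $27,\dots,39$.

**Lemma 2.** Let $i,j,l$ be distinct. The edges $\{l,i\}$ and $\{l,j\}$ have the same constant iff $l=k(i,j)$, and in that case both are of type 1 with apex $l$.

*Proof.* The ranges of the three types are disjoint, and different edges of type 2, or of type 3, have different constants. So equal constants mean that both edges are of type 1 with the same apex. The apex lies on both edges, hence it is $l$. Then $i-l,j-l\in\Delta$, i.e. $l=k(i,j)$. Conversely, if $l=k(i,j)$, then $i-l,j-l\in\Delta$, and both edges are of type 1 with apex $l$ and constant $1+l$. $\square$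

## 8. A parameter space that maps bijectively onto $F^{\mathbb N}$

The denominators will be $\pm1,\pm2,\pm3$, so the digits of $h$ will come from
$$F=\{0,\pm\tfrac13,\pm\tfrac12,\pm1\}=\Bigl\{\tfrac{e-e'}d:\ e,e'\in\{0,1\},\ d\in\{\pm1,\pm2,\pm3\}\Bigr\}.$$
We need a finite alphabet $A$ with $|A|\le8$, a map $\mathrm{pr}:A\to F$, and a set $C\subset A^{\mathbb N}$ such that the letterwise map $\mathrm{pr}:C\to F^{\mathbb N}$ is a bijection.

**Cantor case.** Take $A=F$, $\mathrm{pr}=\mathrm{id}$, $C=F^{\mathbb N}\cong2^{\mathbb N}$.

**Irrational case.** Now $C$ must be a copy of $\mathbb N^{\mathbb N}$ that maps bijectively onto the compact space $F^{\mathbb N}$. The idea is to keep all sequences but refine the topology, by giving each zero a label that announces the parity of the position where its run of zeros ends. A sequence ending in zeros never keeps such a promise, and this creates missing limits.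

Let $A=(F\setminus\{0\})\cup\{0_0,0_1\}$, so $|A|=8$, with $\mathrm{pr}(0_\sigma)=0$ and $\mathrm{pr}(f)=f$ for the other letters. Let $\bar C\subset A^{\mathbb N}$ be the closed set of all $a$ such that whenever $a_n=0_\sigma$,
$$\text{either } a_{n+1}=0_\sigma,\quad\text{or } a_{n+1}\in F\setminus\{0\}\text{ and }\sigma\equiv n+1\pmod2.$$
So the label is constant along a run of zeros and, if the run ends, equals the parity of the position of the next nonzero letter. Let $Z$ be the countable set of those $a\in\bar C$ that are eventually constant $0_1$, and let $C=\bar C\setminus Z$.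

For example, $(0,0,1,0,0,0,\dots)\in F^{\mathbb N}$ is the image of $(0_1,0_1,1,0_0,0_0,0_0,\dots)$: the first run ends at position $3$, which is odd, and the last run must have label $0$, since label $1$ is removed with $Z$.

**Lemma 3.** In the irrational case, $\mathrm{pr}:C\to F^{\mathbb N}$ is bijective and $C\cong\mathbb N^{\mathbb N}$.

*Proof.* **Step 1: bijectivity.** Let $b\in F^{\mathbb N}$. A preimage must leave nonzero entries unchanged. A zero whose next nonzero entry is at position $m$ must be lifted to $0_{m\bmod2}$. The zeros of an infinite final run must all get the same label, and it cannot be $1$, so they are lifted to $0_0$. So there is at most one lift. The sequence just described satisfies the conditions of $\bar C$ and is not in $Z$, so there is exactly one.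

**Step 2: $C$ is Polish and zero-dimensional.** $C$ is nonempty, and it is the closed set $\bar C$ minus a countable set, hence a $G_\delta$ in the compact metrizable zero-dimensional space $A^{\mathbb N}$.

**Step 3: every nonempty open subset of $C$ contains a nonempty set $C\cap[w]$ with $w$ ending in the letter $1$.** Take a prefix $u$ of a point of the open set such that $C\cap[u]$ is contained in it. If $u$ is empty or ends in a nonzero letter, let $w=u1$; nothing constrains the letter after a nonzero one. If $u$ ends in $0_\sigma$, append letters $0_\sigma$ (possibly none) and then a $1$ at a position congruent to $\sigma$ mod $2$. In both cases $w111\cdots\in C$ and $[w]\subset[u]$.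

**Step 4: no compact subset of $C$ contains such a set $C\cap[w]$.** For those $m\ge1$ with $|w|+m+1$ odd, the points
$$w\,0_1^m\,1\,1\,1\cdots$$
lie in $C\cap[w]$: the run of $m$ zeros ends with a $1$ at the odd position $|w|+m+1$, matching the label $1$. As $m\to\infty$ they converge to $w\,0_10_10_1\cdots\in Z$, which is not in $C$. A compact subset of $C$ is closed in $A^{\mathbb N}$ and would contain this limit.

By Steps 3 and 4 all compact subsets of $C$ have empty interior, and Alexandrov–Urysohn gives $C\cong\mathbb N^{\mathbb N}$. $\square$

## 9. Three functions on the parameter space, digit by digit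

The functions $\varphi$ and $h$ serve the equation of Section 6. The third function $q$ records the full parameter, labels included. It carries the topology, and it has strong non-midpoint behavior on the line.

Let $\tau:A\to\{1,3,3^2,\dots,3^7\}$ be injective (possible since $|A|\le8$), $K=3^7$ and $\mu=\frac1{100K}$. Let $\epsilon:F\to\{0,1\}^3$ be injective with $\epsilon(0)=000$ (possible since $|F|=7$). For $a\in C$ with $b=\mathrm{pr}(a)$, let $e(a)\in\{0,1\}^{\mathbb N}$ be the concatenation $\epsilon(b_1)\epsilon(b_2)\cdots$. Put
$$q(a)=\sum_{n\ge1}\tau(a_n)\mu^n,\qquad h(a)=\sum_{n\ge1}b_n\mu^n,\qquad\varphi(a)=\sum_{n\ge1}e_n(a)\mu^n.\tag{3}$$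
All three series converge uniformly and their terms depend continuously on $a$, so $q,h,\varphi$ are continuous on $C$.

**Lemma 4.** The following hold.

* (F1) $q$ is a homeomorphic embedding of $C$ in $\mathbb R$.
* (F2) For all $a,b,c\in C$: $\ \bigl||q(a)-q(c)|-|q(b)-q(c)|\bigr|\ge\frac13|q(a)-q(b)|$.
* (F3) $v:=(1,\varphi,h)^T$ satisfies $|v(a)-v(b)|\le6|q(a)-q(b)|$ for all $a,b\in C$.
* (F4) $h$ and $\varphi$ are injective on $C$, $\varphi\ge0$, and $\varphi(c)=0$ for exactly one $c\in C$.
* (F5) If $a,b\in C$ and $d\in\{\pm1,\pm2,\pm3\}$, there is exactly one $c\in C$ with $h(c)=(\varphi(b)-\varphi(a))/d$.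
* (F6) $0\le\varphi\le\frac1{99}$ and $|h|\le\frac1{99}$.

*Proof.* **(F1): the first different letter decides.** The formula for $q$ makes sense on all of $A^{\mathbb N}$. If $a,a'$ agree before index $n$, then
$$q(a)-q(a')=\mu^n\bigl(\tau(a_n)-\tau(a'_n)\bigr)+r,\qquad|r|\le\sum_{m>n}K\mu^m=\frac{K\mu^{n+1}}{1-\mu}\le0.02\,\mu^n,\tag{4}$$
because $K\mu=\frac1{100}$. Distinct values of $\tau$ differ by at least $2$, so if $n$ is the first index of difference, then $|q(a)-q(a')|\ge1.98\,\mu^n$. Thus $q$ is continuous and injective on the compact space $A^{\mathbb N}$, hence an embedding of it, and of $C$.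

**(F2): no point of $q(C)$ is close to halfway between two others.** This is why the values of $\tau$ are powers of $3$: of three such values, the middle one is at most a third of the largest. We may assume $a\ne b$. If $q(c)$ is not strictly between $q(a)$ and $q(b)$, the left side equals $|q(a)-q(b)|$. Otherwise, by symmetry, let $q(a)<q(c)<q(b)$ and put $g=q(c)-q(a)$, $g'=q(b)-q(c)$. Then $|q(a)-q(b)|=g+g'$, and we must show $|g-g'|\ge\frac13(g+g')$. Let $n$ be the first index at which $a,b,c$ do not all agree.

* If $a_n=b_n\ne c_n$, then by (4) $|q(a)-q(b)|\le0.02\mu^n$, while $q(c)$ is at distance at least $1.98\mu^n$ from both. So $q(c)$ is not between them, a contradiction.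
* If $c_n=a_n\ne b_n$, then $g\le0.02\mu^n$ and $g'\ge1.98\mu^n$. So $g'\ge2g$, which is equivalent to $g'-g\ge\frac13(g+g')$. The case $c_n=b_n\ne a_n$ is symmetric.
* If $a_n,b_n,c_n$ are distinct, then by (4) $\tau(a_n)<\tau(c_n)<\tau(b_n)$. So $\tau(c_n)\le\frac13\tau(b_n)$ and $\tau(a_n)\ge1$. Using (4) twice,
$$g'-g\ge\mu^n\bigl(\tau(b_n)-2\tau(c_n)+\tau(a_n)-0.04\bigr)\ge\mu^n\bigl(\tfrac13\tau(b_n)+1-0.04\bigr)\ge\tfrac13\mu^n\tau(b_n),$$
$$g+g'\le\mu^n\bigl(\tau(b_n)-\tau(a_n)+0.02\bigr)\le\mu^n\tau(b_n),$$
and the claim follows.

**(F3): $q$ dominates the other two functions.** Let $a\neq b$ first differ at $n$. Then $|q(a)-q(b)|\ge1.98\mu^n\ge\mu^n$. The sequences $\mathrm{pr}(a),\mathrm{pr}(b)$ agree before $n$, and entries of $F$ differ by at most $2$, so $|h(a)-h(b)|\le\sum_{m\ge n}2\mu^m\le4\mu^n$. The sequences $e(a),e(b)$ agree in the first $3(n-1)$ places, so $|\varphi(a)-\varphi(b)|\le\sum_{m\ge3n-2}\mu^m\le2\mu^{3n-2}\le2\mu^n$. Hence $|v(a)-v(b)|\le4\mu^n+2\mu^n\le6|q(a)-q(b)|$.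

**(F4): no carrying.** Distinct elements of $F$ differ by at least $\frac16$ (the smallest gap is $\frac12-\frac13$). If $b\ne b'$ in $F^{\mathbb N}$ first differ at $n$, then $\sum b_m\mu^m$ and $\sum b_m'\mu^m$ differ by at least $\frac16\mu^n-\sum_{m>n}2\mu^m\ge(\frac16-4\mu)\mu^n>0$. Since $\mathrm{pr}$ is injective on $C$, $h$ is injective. Likewise distinct binary sequences give distinct sums $\sum e_n\mu^n$, since $\mu^n>\sum_{m>n}\mu^m$. The maps $a\mapsto\mathrm{pr}(a)\mapsto e(a)$ are injective, so $\varphi$ is injective. Clearly $\varphi\ge0$, and $\varphi(c)=0$ iff $e(c)=000\cdots$, iff $\mathrm{pr}(c)=(0,0,\dots)$, which holds for exactly one $c\in C$.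

**(F5): solve digit by digit.** The right side is $\sum k_n\mu^n$ with $k_n=(e_n(b)-e_n(a))/d\in F$. Let $c\in C$ be the lift of $(k_n)\in F^{\mathbb N}$. Then $h(c)=\sum k_n\mu^n$, and $c$ is unique because $h$ is injective.

**(F6).** All digits have absolute value at most $1$, and $\sum_{n\ge1}\mu^n=\frac\mu{1-\mu}\le\frac1{99}$. $\square$

**Remark (another parameter space for the irrationals).** In (F4) and (F5) the surjectivity of $\mathrm{pr}$ was used only to lift the zero sequence and the sequences $(k_n)$. The latter have entries in $\{0,\pm\frac1{|d|}\}$ for a single $d$, so they never contain both an entry $\pm\frac12$ and an entry $\pm\frac13$. One may therefore also take $A=F$ and $C'=F^{\mathbb N}\setminus Z'$, where $Z'$ consists of the sequences that are eventually $1$ and contain both $\frac12$ and $\frac13$. All of (F1)–(F6) hold for $C'$ with the same proofs. The set $Z'$ is countable, and it is dense, since any word can be followed by $\frac12,\frac13,1,1,\dots$. So $C'$ is Polish and zero-dimensional. If a compact set $H\subset C'$ contained a nonempty $C'\cap[w]$, then, as $C'\cap[w]$ is dense in $[w]$ (its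 complement there is countable, while nonempty open sets of $F^{\mathbb N}$ are uncountable), $H$ would contain $[w]$, which meets $Z'$. Hence $C'\cong\mathbb N^{\mathbb N}$. Deleting a carelessly chosen countable dense set is not enough: without the zero sequence, the equation in (F5) with $a=b$ has no solution.

## 10. Realizing the inner products by a Gram matrix

This section defines the $B_{ik}$ and finds vectors with these inner products. Let
$$(\gamma_1,\gamma_2,\gamma_4,\gamma_{10})=(1,2,3,4).$$
For $i\ne k$ let $a$ be the parameter in cluster $i$ and $c$ the parameter in cluster $k$. We require $B_{ki}(c,a)=B_{ik}(a,c)$ and set: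

* type 1, $i=k+\delta$ with $\delta\in\Delta$: $\ B_{ik}(a,c)=(1+k)+\varphi(a)+\gamma_\delta h(c)$;
* type 2, $k=i+5$: $\ B_{ik}(a,c)=(14+i)+(1+\varphi(a))\varphi(c)$;
* type 3, $k=i+6$: $\ B_{ik}(a,c)=(27+i)+\varphi(a)+\varphi(c)$.

Each edge has exactly one ordering that fits its formula, so this is well defined. The type 2 formula is designed so that two values of $a$ are confused only when $\varphi(c)=0$.

By (F6), $B_{ik}$ differs from its edge constant by at most $\frac5{99}$, $\frac{100}{99}\cdot\frac1{99}$, $\frac2{99}$ in the three types, so by less than $\frac14$. In particular $B_{ik}<40$.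

With $v=(1,\varphi,h)^T$ we have $B_{ik}(a,c)=v(a)^TM_{ik}v(c)$, where, for the orderings listed above, $M_{ik}$ is respectively
$$\begin{pmatrix}1+k&0&\gamma_\delta\\1&0&0\\0&0&0\end{pmatrix},\qquad\begin{pmatrix}14+i&1&0\\0&1&0\\0&0&0\end{pmatrix},\qquad\begin{pmatrix}27+i&1&0\\1&0&0\\0&0&0\end{pmatrix},$$
and $M_{ki}=M_{ik}^T$. The diagonal blocks are still free. Put $M_{ii}=t\,\mathrm{Id}_3$, with $t>0$ larger than the operator norm of the off-diagonal part of the $39\times39$ block matrix $\mathcal M=(M_{ik})$. Then $\mathcal M$ is symmetric and positive definite, so $\mathcal M=T^TT$ for a $39\times39$ matrix $T=(T_0|\cdots|T_{12})$ with $T_i\in\mathbb R^{39\times3}$. That is, $T_i^TT_k=M_{ik}$. Let $u_i(a)=T_iv(a)\in\mathbb R^{39}$. Then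
$$\langle u_i(a),u_k(c)\rangle=v(a)^TT_i^TT_kv(c)=B_{ik}(a,c)\qquad(i\ne k).\tag{5}$$
Since $T_i^TT_i=t\,\mathrm{Id}_3$, we have $|T_iz|=\sqrt t\,|z|$. By (F3), (F6) and $|v|\le2$,
$$|u_i(a)-u_i(b)|\le L\,|q(a)-q(b)|,\qquad|u_i(a)|\le U,\qquad\text{with }L=6\sqrt t,\ U=2\sqrt t.$$
Also let $Q=\sup_C|q|<\infty$.

## 11. The thirteen clusters on a sphere in $\mathbb R^{65}$

The vectors $u_i(a)$ have the right inner products between clusters, but their norms vary and nothing prevents midpoints inside a cluster. Each cluster therefore gets a private plane with two further coordinates: a large multiple of $q$, which by (F2) excludes midpoints inside the cluster, and a coordinate that moves the point to the sphere. Private planes are mutually orthogonal, so (5) is not disturbed.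

Fix $\lambda>0$ with $\frac13\lambda^2>L^2+1$, and then $R>0$ so large that
$$\lambda^2Q^2+U^2\le\tfrac34R^2,\qquad2\lambda^2Q+2LU\le R,\qquad R^2-\tfrac12\bigl(4\lambda^2Q^2+4U^2+4Q^2\bigr)>40.\tag{6}$$
In $\mathbb R^{65}=\mathbb R^{39}\oplus\bigoplus_{i\in I}\mathbb R^2$, let $f_i,f'_i$ be an orthonormal basis of the $i$-th plane, and put
$$x_i(a)=u_i(a)+\lambda q(a)f_i+s_i(a)f_i',\qquad s_i(a)=\sqrt{R^2-\lambda^2q(a)^2-|u_i(a)|^2}.$$
By (6), $s_i(a)^2\ge\frac14R^2$, so $s_i(a)\ge\frac R2$. Let $X_i=\{x_i(a):a\in C\}$ and $X=\bigcup_{i\in I}X_i$.

**Lemma 5.** For all $a,b,c\in C$ and $i,k\in I$: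

* (P1) $|x_i(a)|=R$, so (2) holds for points of $X$.
* (P2) $\langle x_i(a),x_k(c)\rangle=B_{ik}(a,c)<40$ if $i\ne k$.
* (P3) $|s_i(a)-s_i(b)|\le|q(a)-q(b)|$.
* (P4) $\langle x_i(a),x_i(b)\rangle>40$.
* (P5) If $a\ne b$, then $|x_i(a)-x_i(c)|\ne|x_i(b)-x_i(c)|$.

*Proof.* (P1) is the choice of $s_i$. (P2) is (5), since the planes are orthogonal to each other and to $\mathbb R^{39}$.

(P3): The numerator of
$$|s_i(a)-s_i(b)|=\frac{|s_i(a)^2-s_i(b)^2|}{s_i(a)+s_i(b)}$$
is at most $\lambda^2|q(a)^2-q(b)^2|+\bigl||u_i(a)|^2-|u_i(b)|^2\bigr|\le(2\lambda^2Q+2UL)|q(a)-q(b)|$. The denominator is at least $R$. Apply the second condition in (6).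

(P4): By (P3), $|x_i(a)-x_i(b)|^2\le4U^2+4\lambda^2Q^2+4Q^2$. Since $\langle x_i(a),x_i(b)\rangle=R^2-\frac12|x_i(a)-x_i(b)|^2$, apply the third condition in (6).

(P5): The point is that the $q$-coordinate outweighs all others. Let $z(a)=(u_i(a),s_i(a))$ collect the other coordinates. Then $|z(a)-z(b)|\le L'|q(a)-q(b)|$ with $L'^2=L^2+1$. Let $S=|q(a)-q(c)|+|q(b)-q(c)|$, which is positive since $q(a)\ne q(b)$. The difference of the squared distances is
$$\lambda^2\bigl(|q(a)-q(c)|^2-|q(b)-q(c)|^2\bigr)+\bigl(|z(a)-z(c)|^2-|z(b)-z(c)|^2\bigr).$$
The first bracket is $(|q(a)-q(c)|-|q(b)-q(c)|)\,S$, so by (F2) the first term has absolute value at least $\frac13\lambda^2|q(a)-q(b)|\,S$. For vectors, $\bigl||\alpha|^2-|\beta|^2\bigr|\le|\alpha-\beta|(|\alpha|+|\beta|)$, so the second term has absolute value at most $|z(a)-z(b)|\cdot L'S\le L'^2|q(a)-q(b)|\,S$. Since $\frac13\lambda^2>L'^2$ and $|q(a)-q(b)|\,S>0$, the sum is not zero. $\square$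

**The topology of $X$.** The map $a\mapsto x_i(a)$ is continuous, because $q,\varphi,h$ are, hence also $u_i$ and $s_i$. It is injective with continuous inverse, because the coordinate $\lambda q(a)$ recovers $a$ continuously by (F1). So $X_i\cong C$. For $i\ne k$, points $x\in X_i$, $y\in X_k$ satisfy $|x-y|^2=2R^2-2\langle x,y\rangle>2R^2-80>0$ by (P2) and (6). So the clusters are disjoint and open in $X$, and $X$ is the topological sum of $13$ copies of $C$.

In the Cantor case $X$ is compact, metrizable, zero-dimensional and has no isolated points, so $X\cong2^{\mathbb N}$ by Brouwer. In the irrational case $X$ is Polish and zero-dimensional. If a compact $H\subset X$ had nonempty interior, that interior would meet some $X_i$, and $H\cap X_i$ would be a compact subset of $X_i\cong\mathbb N^{\mathbb N}$ with nonempty interior, which is impossible. So $X\cong\mathbb N^{\mathbb N}$ by Alexandrov–Urysohn.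

## 12. Counting the midpoints, cluster by cluster

It remains to prove that $X\subset\mathbb R^{65}$ has UMP. By (P1), a point $p=x_l(c)$ is a midpoint of $x,y$ iff $\langle x,p\rangle=\langle y,p\rangle$. Each point of $X$ is $x_l(c)$ for exactly one pair $(l,c)$, so we count pairs.

**Step 1: two points of one cluster.** Let $x=x_i(a)$, $y=x_i(b)$, $a\ne b$. We go through the possible $l$.

* $l=i$: no midpoint, by (P5).
* $\{i,l\}$ of type 1 with apex $l$, $i=l+\delta$: the inner product of $x$ with $p$ is $(1+l)+\varphi(a)+\gamma_\delta h(c)$, and for $y$ replace $a$ by $b$. So $\langle x,p\rangle-\langle y,p\rangle=\varphi(a)-\varphi(b)\ne0$ by (F4).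
* $\{i,l\}$ of type 1 with apex $i$, $l=i+\delta$: now $a$ and $b$ enter through $h$, and the difference is $\gamma_\delta(h(a)-h(b))\ne0$.
* $\{i,l\}$ of type 3: the difference is $\varphi(a)-\varphi(b)\ne0$.
* $\{i,l\}$ of type 2 with $i=l+5$: the inner product of $x$ with $p$ is $(14+l)+(1+\varphi(c))\varphi(a)$. The difference is $(1+\varphi(c))(\varphi(a)-\varphi(b))\ne0$, since $\varphi\ge0$.
* $\{i,l\}$ of type 2 with $l=i+5$: the inner product of $x$ with $p$ is $(14+i)+(1+\varphi(a))\varphi(c)$. The difference is $(\varphi(a)-\varphi(b))\varphi(c)$, which vanishes iff $\varphi(c)=0$. By (F4) this holds for exactly one $c$.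

So there is exactly one midpoint, and it lies in the cluster $X_{i+5}$.

**Step 2: two points of different clusters.** Let $x=x_i(a)$, $y=x_j(b)$, $i\ne j$, where $a=b$ is allowed.

* $l=i$: $\langle x,p\rangle>40>\langle y,p\rangle$ by (P4) and (P2). The case $l=j$ is symmetric. No midpoint.
* $l\ne i,j$ and $l\ne k(i,j)$: by Lemma 2 the constants of $\{l,i\}$ and $\{l,j\}$ are different integers. The two inner products are within less than $\frac14$ of them, so they are unequal. No midpoint.
* $l=k(i,j)$, with $i=l+\delta$, $j=l+\delta'$, and $\delta\ne\delta'$ in $\Delta$: both edges have apex $l$ and constant $1+l$, so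
$$\langle x,p\rangle=\langle y,p\rangle\iff\varphi(a)+\gamma_\delta h(c)=\varphi(b)+\gamma_{\delta'}h(c)\iff h(c)=\frac{\varphi(b)-\varphi(a)}{\gamma_\delta-\gamma_{\delta'}}.$$
The denominator is a difference of two distinct elements of $\{1,2,3,4\}$, so it lies in $\{\pm1,\pm2,\pm3\}$. By (F5) exactly one $c\in C$ works.

So there is exactly one midpoint, and it lies in the cluster $X_{k(i,j)}$.

Hence $X\subset\mathbb R^{65}$ has UMP, and by Section 11 it is homeomorphic to $2^{\mathbb N}$ or to $\mathbb N^{\mathbb N}$, according to the choice of $C$. For $n>65$, use an isometric copy of $\mathbb R^{65}$ inside $\mathbb R^n$. This proves Theorem 2. $\square$
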